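# Linear edge bounds for drawings without independent grids

All logarithms are to base $2$. All graphs are finite and simple: no loops, no parallel edges.

## 1. Topological graphs, grids, shallow subdivisions and string graphs

**Definition (topological graph).** A *topological graph* is a graph drawn in the plane with vertices as points and edges as Jordan arcs connecting their endpoints, such that

1. no arc passes through a vertex different from its endpoints;
2. every two edges have only finitely many interior points in common;
3. at each of these points the two edges properly cross.

*Example.* Take points with no three on a line and join some pairs by straight segments. No segment passes through a third point, and two segments lie on different lines, so they share at most one point. If that point is interior to both, they cross properly there.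

**Definition (drawing, meeting).** A *drawing* of a graph represents vertices by distinct points and each edge by a Jordan arc joining its endpoints, where no arc passes through a vertex other than its endpoints. No other condition is imposed. Two edges *meet* if their arcs share a point interior to both.

*Example.* The segments from $(0,0)$ to $(1,0)$ and from $(0,0)$ to $(0,1)$ share only an endpoint, so they do not meet. In a drawing, two edges may touch without crossing, or overlap along a curve; they then meet. In a topological graph, "meet" and "cross" are the same, by (3).

**Definition (grids).** A *$k$-grid* in a topological graph is a pair of sets of $k$ edges each, such that every edge of one set crosses every edge of the other. In a drawing, an *independent $k$-grid* is a pair of sets of $k$ edges whose $2k$ edges have $4k$ distinct endpoints, such that every edge of one set meets every edge of the other. So in a topological graph, an independent $k$-grid is exactly a $k$-grid with $4k$ distinct endpoints.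

*Example (two crossing stars).* Let $p=(-2,0)$ be joined by segments to $(2,i/k)$, $1\le i\le k$, and let $q=(0,-2)$ be joined to $(j/k,2)$, $1\le j\le k$. Fix one edge at $p$ and one at $q$. For $0\le x\le 1$ the line through the first edge has height in $(0,1)$. Hence $q$ lies below it and $(j/k,2)$ lies above it. The second edge therefore crosses this line at a point with $x\in[0,1]$, which is interior to the first edge. So all $k^2$ pairs cross, and we have a $k$-grid. But a set of edges with pairwise distinct endpoints contains at most one edge at $p$ and one at $q$. So there is no independent $2$-grid, however large $k$ is.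

**Definition (order $\ell$).** Let $G_0$ be a drawing. A simple graph $\Gamma$ with $V(\Gamma)\subseteq V(G_0)$ has *order $\ell$ over $G_0$* if one can assign to each edge $e=xy$ of $\Gamma$ a path $P_e$ of $G_0$ from $x$ to $y$ with at most $\ell$ edges, so that the internal vertices of $P_e$ lie neither in $V(\Gamma)$ nor on any other path $P_f$.

In other words, $G_0$ contains a subdivision of $\Gamma$ in which each edge is subdivided at most $\ell-1$ times. Subgraphs of order-$\ell$ graphs have order $\ell$ (keep the same paths), and $G_0$ itself has order $1$.

*Example.* If $G_0$ is a drawing of the $6$-cycle $v_1v_2\cdots v_6$, the triangle on $\{v_1,v_3,v_5\}$ has order $2$ over $G_0$: use the paths through $v_2,v_4,v_6$. If instead $G_0$ is a star with center $p$ and leaves $x,y,z$, the triangle on $\{x,y,z\}$ does not have any order over $G_0$, because all three paths would need $p$ as an internal vertex. One center pays for one edge. This will matter.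

**Definition (string graph).** A *string graph* is an intersection graph of finitely many arcs in the plane: one vertex per arc, with two vertices adjacent when the arcs intersect.

*Example.* In a family of $t$ horizontal and $t$ vertical segments, where each horizontal one crosses each vertical one and parallel ones are disjoint, the string graph is $K_{t,t}$.

We use two published theorems about string graphs as black boxes.

* **(F1)** J. R. Lee, *Separators in region intersection graphs*, ITCS 2017. There is a constant $c_1$ such that every string graph with $N\ge2$ vertices and $M$ edges has a set $S$ of at most $c_1\sqrt M$ vertices whose removal leaves components of at most $2N/3$ vertices each. (For $M=0$ this is trivial: take $S=\emptyset$.)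
* **(F2)** J. Fox, J. Pach, *Applications of a new separator theorem for string graphs*, Combin. Probab. Comput. 23 (2014). There are constants $c_2,a\ge1$ such that for $t\ge2$ every $N$-vertex string graph not containing $K_{t,t}$ as a subgraph has at most $c_2t(\log t)^aN$ edges.

## 2. Is the number of edges linear when only independent grids are forbidden?

It is known that every $n$-vertex topological graph with no $k$-grid has $O_k(n)$ edges. The two crossing stars show that forbidding only *independent* $k$-grids is a weaker hypothesis. The paper "On Grids in Topological Graphs" (http://sci.haifa.ac.il/~ackerman/publications/grids.pdf) is the source of the following conjecture.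

> For each fixed $k$, is there a constant $c_k$ such that every $n$-vertex topological graph containing no $k$-grid whose $2k$ edges have $4k$ pairwise distinct endpoints has at most $c_kn$ edges?

The answer is yes, in a stronger form.

**Theorem 1.** There are absolute constants $A,b$ such that the following holds. Let $k\ge1$ and let $G_0$ be a drawing with no independent $k$-grid. Then for every $\ell\ge1$, every $\Gamma$ of order $\ell$ over $G_0$ satisfies
$$|E(\Gamma)|\le d_\ell\,|V(\Gamma)|,\qquad d_\ell:=A\,k\ell\,(\log 4k\ell)^b.$$

**Corollary 2.** Every $n$-vertex topological graph with no $k$-grid whose $2k$ edges have distinct endpoints has at most $Ak(\log 4k)^b\,n$ edges.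

*Proof from Theorem 1.* Take $\ell=1$ and $\Gamma=G_0$. $\square$

Here $b=a+2$ with $a$ from (F2), so an improvement of $a$ improves $b$ accordingly. Theorem 1 does not need conditions (2) and (3): arcs may touch, overlap or meet infinitely often if "cross" is read as "share an interior point". Let $c_k$ from now on denote the best constant in the question. Then, as we shall see,
$$2k-1\ \le\ c_k\ \le\ A\,k(\log 4k)^b, \tag{1}$$
so the dependence on $k$ is sharp up to a polylogarithmic factor.

## 3. The case $k=1$, small matchings, and the lower bound $2k-1$

**One crossing pair.** For $k=1$ the hypothesis says that no two edges with four distinct endpoints cross. The Hanani–Tutte theorem says that a graph is planar if it can be drawn so that every two edges without a common endpoint cross an even number of times. Here that number is $0$. So the graph is planar and has at most $3n-6$ edges for $n\ge3$, and at most $3n$ edges for every $n$. Planar triangulations, drawn without crossings, have $3n-6$ edges. Hence $c_1=3$.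

**Graphs with small matchings.** If the graph has no matching of $2k$ edges, it has no independent $k$-grid, whatever the drawing. A maximal matching then has at most $2k-1$ edges, and its at most $4k-2$ endpoints touch every edge. So there are at most $(4k-2)n$ edges, which is linear.

**The lower bound in (1).** Take $n\ge 2k$ points in general position and join $2k-1$ of them to all other points by straight segments. Every edge touches one of these $2k-1$ vertices, so there is no matching of $2k$ edges and no $k$-grid with $4k$ distinct endpoints. The number of edges is at least $(2k-1)(n-2k+1)$. Dividing by $n$ and letting $n\to\infty$ gives $c_k\ge 2k-1$.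

In these examples a few vertices have degree about $n$. Vertices of huge degree cannot be excluded, and they are the whole difficulty.

## 4. Bounded degree by the crossing lemma, and why splitting vertices fails

When the maximum degree is small, a large grid contains an independent one. We record this now, since the final proof uses it too.

**Lemma 3.** Let $H$ be a drawing with no independent $k$-grid and with maximum degree at most $\Delta_H$, where $\Delta_H\ge1$ is an integer. The graph on $E(H)$ in which two edges are adjacent when they meet is a string graph, and it contains no $K_{t,t}$ for any integer $t\ge4k\Delta_H$.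

*Proof.* *String graph.* For each meeting pair pick one common interior point. Replace every edge by a closed subarc of its relative interior that contains all the points chosen on it. The subarcs of a meeting pair share the chosen point. Conversely, if two subarcs intersect, they do so at a point interior to both edges, so the edges meet.

*No $K_{t,t}$.* Suppose $A',B'$ were the sides of a $K_{t,t}$. Let a maximal matching inside $A'$ have $r$ edges. Every edge of $A'$ touches one of its $2r$ endpoints, so $t\le 2r\Delta_H$ and $r\ge 2k$. Keep $k$ matching edges. At most $2k\Delta_H$ edges of $B'$ touch their $2k$ endpoints, so at least $t-2k\Delta_H\ge 2k\Delta_H$ edges of $B'$ remain. If a maximal matching among these has $r'$ edges, then $2k\Delta_H\le 2r'\Delta_H$, so $r'\ge k$. The two matchings of $k$ edges form an independent $k$-grid, a contradiction. $\square$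

**The natural first attempt.** Let $G$ be a topological graph with $n$ vertices, $m\ge4n$ edges and maximum degree $\Delta$, without an independent $k$-grid. By Lemma 3 with $t=4k\Delta$ and (F2), at most $4c_2k\Delta(\log 4k\Delta)^a\,m$ pairs of edges cross.

In the other direction, let $X$ be the number of crossing pairs of edges with four distinct endpoints. Deleting one edge from each such pair leaves, as in the case $k=1$, a planar graph, so $X\ge m-3n$. This inequality holds for every induced subgraph. Keep each vertex independently with probability $\pi=4n/m\le1$ and take expectations: $\pi^4X\ge\pi^2m-3\pi n$. Hence
$$X\ \ge\ \frac m{\pi^2}-\frac{3n}{\pi^3}=\frac{m^3}{16n^2}-\frac{3m^3}{64n^2}=\frac{m^3}{64n^2}.$$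
Comparing the two bounds gives
$$m\le 16\sqrt{c_2k\Delta(\log 4k\Delta)^a}\;n . \tag{2}$$

For bounded $\Delta$ this is linear. But $\Delta$ can be as large as $n-1$, and then (2) gives only $n^{3/2}$ times a polylogarithmic factor.

The standard repair is to split each vertex of large degree into several nearby vertices, each taking about $m/n$ of its edges. That is where the argument stops. Two edges that shared an endpoint may have distinct endpoints after splitting, so the split drawing can contain an independent $k$-grid although the original did not. The two crossing stars show this in the extreme: split $p$ and $q$ into vertices of degree $1$, and a drawing without an independent $2$-grid acquires an independent $k$-grid.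

So we shall not change the vertices. The plan has two parts. First we replace the factor $\sqrt\Delta$ in (2) by a power of $\log\Delta$ (Sections 5 and 6). Then we treat vertices of very large degree by a different mechanism, in which low-degree vertices serve as subdivision vertices (Sections 7 and 8). Because of that mechanism, the first part has to be done for order-$\ell$ graphs from the start.

From here on set $b:=a+2$, and fix $k\ge 1$ and a drawing $G_0$ with no independent $k$-grid.

## 5. Intersections of the arcs of an order-$\ell$ graph

Let $\Gamma$ have order $\ell$ with paths $P_e$. For $e=xy\in E(\Gamma)$, choose a Jordan arc $\gamma_e$ from $x$ to $y$ inside the union of the arcs of $P_e$. This is possible: having a Jordan arc $\beta$ from $x$ to the current vertex of $P_e$, let $\alpha$ be the arc of the next edge, follow $\beta$ to its first point on $\alpha$, and continue along $\alpha$. When we pass to a subgraph of $\Gamma$, we keep the same $P_e$ and $\gamma_e$.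

**Lemma 4.** Let $\Gamma$ have order $\ell$, $N\ge1$ edges and maximum degree $\Delta$. Then at most $c_3k\ell\Delta(\log 8k\Delta)^aN$ pairs $\{\gamma_e,\gamma_f\}$ intersect, where $c_3=8c_2+1$. If $e,f$ share an endpoint, then $\gamma_e,\gamma_f$ intersect.

*Proof.* The last sentence is clear: both arcs contain the common endpoint.

**Pairs sharing an endpoint.** We count these trivially. Their number is at most $\sum_v\deg(v)^2/2\le\Delta\cdot 2N/2=\Delta N$.

**Disjoint pairs.** The purpose of this step is to turn an intersection of $\gamma_e$ and $\gamma_f$ into a meeting pair of edges of $G_0$. Let $e,f$ have no common endpoint and let $z\in\gamma_e\cap\gamma_f$. The paths $P_e,P_f$ are vertex-disjoint: their ends are distinct, and an internal vertex of one lies neither in $V(\Gamma)$ nor on the other path. The point $z$ lies on the arcs of some edge $g$ of $P_e$ and some edge $h$ of $P_f$. If $z$ were a vertex of $G_0$, it would be an endpoint of both $g$ and $h$, since arcs pass through no other vertices. It would then lie on both paths, which is impossible. So $z$ is interior to $g$ and $h$, and $g,h$ meet.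

**Injectivity.** We check that different pairs give different meeting pairs. It is enough that different paths are edge-disjoint, because then $g$ determines $e$ and $h$ determines $f$. Suppose an edge $g$ lay on both $P_e$ and $P_f$ with $e\ne f$. Both endpoints of $g$ lie on both paths, so neither is internal to either path. Hence they are the two ends of $P_e$ and also the two ends of $P_f$, so $e=f$ because $\Gamma$ is simple. This is a contradiction. So $\{e,f\}\mapsto\{g,h\}$ (one choice per pair) is injective.

**Meeting pairs in $H:=\bigcup_eP_e$.** It remains to bound these. The graph $H$ has at most $\ell N$ edges. A vertex of $\Gamma$ is never internal to a path, so its degree in $H$ equals its degree in $\Gamma$. An internal vertex of a path lies on no other path and has degree $2$. So the maximum degree of $H$ is at most $\max(\Delta,2)\le2\Delta$. Apply Lemma 3 with $\Delta_H=2\Delta$ and $t=8k\Delta$: the meeting graph on $E(H)$ is a string graph without $K_{t,t}$. By (F2) there are at most $c_2\cdot8k\Delta(\log8k\Delta)^a\,\ell N$ meeting pairs. Adding $\Delta N\le k\ell\Delta(\log 8k\Delta)^aN$ gives the claim. $\square$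

## 6. Repeated separators: polylogarithmic dependence on the degree

Suppose $\Gamma$ is dense, with edge/vertex ratio $\delta$. Lemma 4 bounds the number of intersecting arcs, so (F1) gives a small set $S$ of edges whose removal breaks the arcs into two families with no intersection between them. Arcs that share an endpoint intersect, so the two families use *disjoint vertex sets*. One of them has almost the same ratio and at most two thirds of the edges. We iterate. If the ratio never drops below half its original value, this goes on forever, which is absurd.

The danger is accumulated loss: there can be about $\log m$ rounds, and losing a fixed fraction in each would destroy the ratio. We therefore bound the lost fraction $\rho_j$ in round $j$ in two ways. While the graph has many edges compared with $D$, the loss is like $\sqrt{D/m_j}$, and these terms form a geometric series. Afterwards only about $\log D$ rounds remain, each losing a fraction of order $1/\log(8kD)$.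

**Lemma 5.** There is an absolute constant $C\ge1$ such that if $\Gamma$ has order $\ell$, $n\ge1$ vertices, $m$ edges, and maximum degree at most $D$ with $D\ge2$, then
$$m\le Ck\ell(\log 8kD)^b\,n .$$

*Proof.* Put $c_4=c_1\sqrt{c_3}$, $C=\max(1,100c_4^2)$, $\Lambda=\log8kD\ge4$ and $\mu=k\ell\Lambda^a$. Since $b=a+2$, the claim is $m/n\le C\mu\Lambda^2$. Suppose $m/n>C\mu\Lambda^2$.

**Step 1: what is constructed.** Delete isolated vertices to get $\Gamma_0$, whose edge/vertex ratio $\delta_0$ satisfies $\delta_0>C\mu\Lambda^2\ge3$. We construct an infinite sequence $\Gamma_0\supset\Gamma_1\supset\cdots$ of subgraphs without isolated vertices and with at least one edge. With $n_i,m_i$ the numbers of vertices and edges and $\delta_i=m_i/n_i$, it will satisfy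
$$\delta_i\ge\delta_0/2,\qquad m_{i+1}\le\tfrac23m_i .$$
Such a sequence is impossible, because every $m_i$ is at least $1$. So the construction proves the lemma. Suppose $\Gamma_0,\dots,\Gamma_i$ have been constructed.

**Step 2: a small separator.** We bound the fraction of edges to be removed. For $j\le i$ we have $n_j\ge2$, so $m_j=\delta_jn_j\ge\frac{\delta_0}2\cdot2=\delta_0\ge3$. The maximum degree $\Delta_j$ of $\Gamma_j$ satisfies $\Delta_j\le D$ and also $\Delta_j\le n_j=m_j/\delta_j\le2m_j/\delta_0$. By Lemma 4, the number of intersecting pairs among the arcs $\gamma_e$, $e\in E(\Gamma_j)$, is at most $c_3\mu\Delta_jm_j$. By (F1), applicable since $m_j\ge 3$, there is $S_j\subseteq E(\Gamma_j)$ with $|S_j|\le c_1\sqrt{c_3\mu\Delta_jm_j}$ whose removal leaves components of at most $\frac23m_j$ arcs. So $\rho_j:=|S_j|/m_j$ satisfies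
$$\rho_j\le c_4\sqrt\mu\,\min\Big(\sqrt{D/m_j},\ \sqrt{2/\delta_0}\Big)\le\frac{c_4\sqrt2}{\sqrt C\,\Lambda}\le\frac1{12}. \tag{3}$$
Here the second inequality uses $\delta_0>C\mu\Lambda^2$, and the third uses $c_4/\sqrt C\le\frac1{10}$ and $\Lambda\ge4$. For $j<i$ the set $S_j$ is the one used in constructing $\Gamma_{j+1}$.

**Step 3: passing to one side.** We now define $\Gamma_{i+1}$. The components left after removing $S_i$ can be grouped into two classes $F',F''$ of at most $\frac23m_i$ edges each. If some component has at least $m_i/3$ edges, it is one class and the rest is the other. Otherwise all components have fewer than $m_i/3$ edges; add them one by one until the total first reaches $m_i/3$. It is then below $\frac23m_i$, and the rest has at most $\frac23m_i$ edges. Both classes are nonempty because $1-\frac1{12}-\frac23>0$.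

An edge of $F'$ and an edge of $F''$ never share an endpoint, since their arcs would then intersect and lie in the same component. So $F'$ and $F''$ span disjoint vertex sets. Together they have $(1-\rho_i)m_i$ edges and at most $n_i$ vertices. If both had ratio below $(1-\rho_i)\delta_i$, their total number of edges would be below $(1-\rho_i)\delta_in_i=(1-\rho_i)m_i$. So one of them has ratio at least $(1-\rho_i)\delta_i$. Let $\Gamma_{i+1}$ be that one, with the vertices it spans. Then $m_{i+1}\le\frac23m_i$, there are no isolated vertices, there is at least one edge, and
$$\delta_{i+1}\ge\delta_0\prod_{j\le i}(1-\rho_j)\ge\delta_0\Big(1-\sum_{j\le i}\rho_j\Big).$$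

**Step 4: the total loss is at most one half.** It remains to show $\sum_{j\le i}\rho_j\le\frac12$.

*Rounds with $m_j\ge D\delta_0$.* Since the $m_j$ decrease by factors of at most $\frac23$, reading these rounds backwards from the last one gives $m_j\ge(3/2)^rD\delta_0$ for $r=0,1,2,\dots$. So
$$\sum_{j:\,m_j\ge D\delta_0}\sqrt{D/m_j}\le\delta_0^{-1/2}\sum_{r\ge0}(2/3)^{r/2}<6\,\delta_0^{-1/2}.$$

*Rounds with $\delta_0\le m_j<D\delta_0$.* If there are $u\geq 1$ of them, then $(3/2)^{u-1}\delta_0<D\delta_0$, so $u\le1+\log_{3/2}D\le1+2\log D$. For each we use the bound $\sqrt{2/\delta_0}$ in (3).

Every $m_j$ is at least $\delta_0$, so these are all the rounds. With $\log D\le\Lambda$, $6+\sqrt2\le7.5$ and $2\sqrt2\le3$,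
$$\sum_{j\le i}\rho_j\le c_4\sqrt{\mu/\delta_0}\,\big(6+\sqrt2(1+2\log D)\big)\le\frac{c_4}{\sqrt C\,\Lambda}(7.5+3\Lambda)\le\frac{5c_4}{\sqrt C}\le\frac12,$$
where $7.5/\Lambda\le7.5/4<2$ was used. Hence $\delta_{i+1}\ge\delta_0/2$, and the construction continues forever. $\square$

For $\ell=1$, $\Gamma=G_0$ and $D=n\ge2$, Lemma 5 gives $m\le Ck(\log8kn)^b\,n$. This already beats (2), but a power of $\log n$ is still there.

## 7. Removing $\log n$: low-degree vertices as subdivision vertices

Suppose a graph of order $\ell$ has about $dn$ edges. If all degrees were at most a fixed power of $kd$, Lemma 5 would give $d\le Ck\ell\,(O(\log kd))^b$, which bounds $d$ in terms of $k\ell$. A bound of the type (2), with a power of $\Delta$, would be useless here, since $\sqrt{\Delta}$ could exceed $d$. So we want to discard vertices of degree beyond a power of $kd$ without losing most edges.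

Leave a wide gap in the degrees. Let $L$ be the vertices of low degree, let $W$ be those of very high degree, and arrange by pigeonhole that the vertices in between carry few edges. There are few vertices in $W$, so the edges inside $W$ can be handled by induction. The edges inside $L$ are handled by Lemma 5. The problem is the edges between $L$ and $W$. If a vertex $p\in L$ has only a few neighbors in $W$, its edges to $W$ are cheap. Let $T$ be the set of $p\in L$ with many neighbors in $W$. We want $|T|$ to be at most a multiple of $|W|$; then the gap in degrees makes the edges at $T$ negligible.

A vertex $p\in T$ with neighbors $x,y\in W$ gives a path $x\,p\,y$. So let $p$ act as a subdivision vertex for an edge $xy$ on $W$. As the star example in Section 1 showed, each $p$ can serve one pair only, so we assign distinct pairs to distinct $p$. The result is a graph of order $2\ell$ on the small set $W$, and the induction hypothesis **for $2\ell$** bounds its number of edges. For this reason the induction runs on the number of vertices for all $\ell$ simultaneously: $\ell$ doubles, but the vertex set shrinks.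

What remains are the $p$ for which no free pair is left, so that their neighborhoods in $W$ are cliques of the new graph. Such a clique alone is no contradiction. It has about $d_\ell/8$ vertices, so its density is less than $d_\ell/16$, while graphs of order $2\ell$ are allowed density $d_{2\ell}>d_\ell$. But the new graph is degenerate, so a clique is contained in a set of bounded size determined by its last vertex. If many $p$ had cliques with the same last vertex, they would form a dense bipartite graph *of bounded size*, hence of bounded degree, contradicting Lemma 5.

## 8. Proof of Theorem 1

Let $C$ be the constant of Lemma 5. Fix $A\ge16$ so large that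
$$A>32\,C\,\big(7(\log A+2b+8)\big)^b. \tag{4}$$
This is possible because the right side grows only like a power of $\log A$. The choice depends only on the absolute constants $C$ and $b$.

We prove by induction on $n$ that for **all** $\ell\ge1$, every order-$\ell$ graph over $G_0$ with $n$ vertices has at most $d_\ell n$ edges. For $n=1$ there are no edges. Assume the statement for fewer than $n$ vertices, and suppose that some $\Gamma$ of order $\ell$ with $n$ vertices has more than $dn$ edges, where $d:=d_\ell\ge16$. Delete edges so that
$$dn<m:=|E(\Gamma)|\le dn+1\le2dn .$$

**Step 1: parameters and two estimates.** This step fixes notation and shows that the logarithms to appear later are $O(\log 4k\ell)$. Put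
$$d':=d_{2\ell}\ge d,\qquad s:=\lfloor d/8\rfloor,\qquad q:=\lceil2d'\rceil+1 .$$
Since $d/8\ge2$, we have $s\ge2$ and $s\ge d/16$. Also $q\le 2d'+2\le4d'$.

We have $d'=2Ak\ell(\log8k\ell)^b\le2Ak\ell(8k\ell)^b$. Hence
$$32kd'\le64Ak^2\ell(8k\ell)^b\le A(8k\ell)^{b+2},\qquad 2048kd'\le 8^4Ak^2\ell(8k\ell)^b\le A(8k\ell)^{b+4}.$$
Since $\log4k\ell\ge2$, we have $\log8k\ell=1+\log4k\ell\le1.5\log4k\ell$. Therefore
$$\log8kq\le\log32kd'\le\big(\log A+1.5(b+2)\big)\log4k\ell, \tag{5}$$
$$\log2048kd'\le\big(\log A+1.5(b+4)\big)\log4k\ell . \tag{6}$$

**Step 2: a gap in the degrees.** We look for a wide range of degrees that carries few edges. Let $D_j=2(128d')^j$ for $0\le j\le8$. The eight sets $A_j=\{v:D_{j-1}<\deg_\Gamma v\le D_j\}$, $1\le j\le8$, are disjoint, and the sum of all degrees is $2m$. So for some $i\in\{1,\dots,8\}$ the degree sum over $A_i$ is at most $2m/8=m/4$. Fix this $i$ and let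
$$L=\{v:\deg_\Gamma v\le D_{i-1}\},\qquad W=\{v:\deg_\Gamma v>D_i\}.$$
Then $V(\Gamma)$ is the disjoint union of $L$, $A_i$, $W$. Counting degrees in $W$, and using $D_i\ge256d'\ge256d$,
$$|W|\le\frac{2m}{D_i}\le\frac{4dn}{D_i}\le\frac n{64}<n . \tag{7}$$

Let $T$ be the set of $p\in L$ having at least $s$ $\Gamma$-neighbors in $W$.

**Step 3: $|T|\le4d'|W|$.** This is the heart of the proof. If $W=\emptyset$, then $T=\emptyset$ because $s\ge2$. So assume $W\ne\emptyset$. For each $p\in T$ fix a set $N(p)\subseteq W$ of exactly $s$ $\Gamma$-neighbors of $p$.

*Step 3a: assigning pairs.* We use as many $p$ as possible as subdivision vertices. Choose a maximal set $T_1\subseteq T$ admitting an injection $\pi$ from $T_1$ to the pairs of elements of $W$ with $\pi(p)\subseteq N(p)$ for all $p\in T_1$. Let $\Gamma_1$ be the simple graph on $W$ with edge set $\pi(T_1)$.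

*Step 3b: $\Gamma_1$ has order $2\ell$ over $G_0$.* For $\pi(p)=\{x,y\}$ use $P_{px}\cup P_{py}$. The two paths have only $p$ in common, because their ends $x,y$ are different and their internal vertices lie on no other path and not in $V(\Gamma)$. So their union is a path from $x$ to $y$ with at most $2\ell$ edges. Its internal vertices are $p$ and the internal vertices of $P_{px}$ and $P_{py}$. None is in $W$, since $p\in L$ and the others are outside $V(\Gamma)$. We check that none lies on the path of another $p'\in T_1$ with $\pi(p')=\{x',y'\}$. The vertex $p$ is different from $p'$, is not in $W$, and, being in $V(\Gamma)$, is internal to no path $P_e$. An internal vertex of $P_{px}$ lies on no other path $P_e$, and $px$ is different from the edges $p'x'$ and $p'y'$ because $p\ne p'$ and $p\notin W$. The same holds for $P_{py}$.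

*Step 3c: consequences of induction.* Since $|W|<n$, the induction hypothesis with $2\ell$ in place of $\ell$ applies to $\Gamma_1$ and to all its nonempty induced subgraphs. First, $|T_1|=|E(\Gamma_1)|\le d'|W|$. Second, every nonempty induced subgraph of $\Gamma_1$ has average degree at most $2d'$, so it has a vertex of degree at most $2d'$. Repeatedly remove such a vertex and place it last among those not yet placed. This orders $W$ so that for each $w\in W$ the set $B(w)$ of earlier $\Gamma_1$-neighbors of $w$ has at most $2d'$ elements.

*Step 3d: the remaining $p$.* Let $p\in T\setminus T_1$. If some pair in $N(p)$ were not an edge of $\Gamma_1$, we could put $\pi(p)$ equal to it and enlarge $T_1$. So by maximality every pair in $N(p)$ is an edge: $N(p)$ is a clique of $\Gamma_1$. If $w$ is its last vertex in the ordering, then $N(p)\subseteq\{w\}\cup B(w)$. In particular, if such a $p$ exists, then $s\le 2d'+1$ (this also follows from $s\le d/8\le d'$). For $w\in W$ let $T_w$ be the set of $p\in T\setminus T_1$ whose last vertex is $w$.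

*Step 3e: $|T_w|\le q-1$.* Otherwise choose $Q\subseteq T_w$ with $|Q|=q$, and consider the subgraph of $\Gamma$ formed by the edges from each $p\in Q$ to $N(p)$. It is bipartite between $Q\subseteq L$ and a subset of $\{w\}\cup B(w)\subseteq W$. So it has order $\ell$, at most $q+2d'+1\le2q$ vertices and exactly $sq$ edges. Its maximum degree is at most $\max(q,s)=q$, because $s\le2d'+1\le q$. Lemma 5 with $D=q$ gives $sq\le Ck\ell(\log8kq)^b\cdot2q$. By (5),
$$\tfrac1{16}Ak\ell(\log4k\ell)^b=\tfrac d{16}\le s\le2Ck\ell\,\big(\log A+1.5(b+2)\big)^b(\log4k\ell)^b .$$
So $A\le32C(\log A+1.5b+3)^b$, which contradicts (4).

*Step 3f: summing up.* Every $p\in T\setminus T_1$ lies in exactly one $T_w$, so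
$$|T|\le d'|W|+(q-1)|W|\le(d'+2d'+1)|W|\le4d'|W| .$$

**Step 4: most edges are inside $L$, up to a constant factor.** We count the edges of $\Gamma$ that are not inside $L$.

* Edges incident to $A_i$: at most the degree sum, hence at most $m/4$.
* Edges inside $W$: by induction with the same $\ell$ (as $|W|<n$), at most $d|W|\le4d^2n/D_i\le dn/64\le m/8$. Here $D_i\ge256d$ was used; if $W=\emptyset$ there are none.
* Edges between $L\setminus T$ and $W$: each vertex of $L\setminus T$ has fewer than $s$ neighbors in $W$, so at most $sn\le dn/8\le m/8$.
* Edges between $T$ and $W$: each vertex of $T\subseteq L$ has degree at most $D_{i-1}$. So by Step 3, (7) and $D_i=128d'D_{i-1}$, their number is at most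
$$|T|D_{i-1}\le4d'\cdot\frac{4dn}{D_i}\cdot D_{i-1}=\frac{16dd'n}{128d'}=\frac{dn}8\le\frac m8 .$$

Together these are at most $\frac58m$ edges. So at least $\frac38m>\frac38dn$ edges lie inside $L$.

**Step 5: contradiction inside $L$.** The graph $\Gamma[L]$ has order $\ell$, at most $n$ vertices and maximum degree at most $D_{i-1}\le D_7$, a fixed power of $d'$ up to constants. Lemma 5 with $D=D_7$ gives
$$\tfrac38d<Ck\ell(\log8kD_7)^b .$$
Now $8kD_7=16k(128d')^7\le(2048kd')^7$, so by (6)
$$\log8kD_7\le7\big(\log A+1.5(b+4)\big)\log4k\ell .$$
Inserting $d=Ak\ell(\log4k\ell)^b$ and dividing by $k\ell(\log4k\ell)^b$, we get $\frac38A<C\big(7(\log A+1.5b+6)\big)^b$. This contradicts (4). The induction is complete, and Theorem 1 is proved. With it, Corollary 2 and the upper bound in (1) are proved. $\blacksquare$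

## 9. Bounded expansion, and polynomial growth in $\ell$

**Shallow topological minors.** For fixed $k$, let $\mathcal D_k$ be the class of graphs having a drawing with no independent $k$-grid. Suppose a graph in $\mathcal D_k$ contains a subdivision of a simple graph $\Gamma$ with each edge subdivided at most $2r$ times. Identify the vertices of $\Gamma$ with the branch vertices. Then $\Gamma$ has order $2r+1$ over the drawing, and Theorem 1 with $\ell=2r+1$ gives
$$\frac{|E(\Gamma)|}{|V(\Gamma)|}\le d_{2r+1}=Ak(2r+1)\big(\log4k(2r+1)\big)^b=O_k\big(r(\log r)^b\big)\qquad(r\ge2).$$
A class has bounded expansion in the sense of Nešetřil and Ossona de Mendez if, for every $r$, the densities of its $r$-shallow topological minors (the graphs $\Gamma$ above) are bounded by a number depending only on $r$; we use the definition in this form. So $\mathcal D_k$ has bounded expansion, with an almost linear bound on the densities of $r$-shallow topological minors.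

**For $k\ge2$, polynomial growth in $\ell$ is necessary.** Draw $K_N$, $N\ge4$, with straight edges and vertices in convex position, with no three diagonals concurrent. Such a position exists: choose the points one by one on a circle. Two diagonals at the new point meet only at that point, so a new concurrency could only be that a new diagonal $vu$ passes through an old crossing point $z$. Then the new point $v$ lies on the line $uz$, which excludes finitely many positions.

If an edge has $j$ vertices on one side and $N-2-j$ on the other, it has $j(N-2-j)\le N^2/4$ crossings. Subdivide the edges at non-crossing points so that every piece contains at most one crossing. An edge with $x\ge1$ crossings needs $x$ pieces, and an edge without crossings is one piece. No piece meets two others, since only two edges pass through each crossing. In a $2$-grid each edge meets two others, so there is no $2$-grid, and hence no independent $k$-grid for any $k\ge2$. Yet $K_N$ has order $\ell=\lfloor N^2/4\rfloor$ over this drawing, and its density is $(N-1)/2=\Theta(\sqrt\ell)$.
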